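# Active sums of cyclic subgroups and covering groups of finite perfect groups

Throughout, $x^g=g^{-1}xg$ and $[a,b]=a^{-1}b^{-1}ab=a^{-1}a^{b}$. We write $E^{ab}=E/[E,E]$ and $H_2(-)=H_2(-;\mathbb Z)$. A group $E$ is perfect if $E^{ab}=0$. For a finite group $G$, the group $H_2(G)$ is finite; it is the Schur multiplier of $G$.

## 1. Active sums of conjugation-closed families

**Definition 1.1 (active sum).** Let $\mathcal F$ be a family of subgroups of a group $\Gamma$ that generates $\Gamma$, is closed under conjugation ($F\in\mathcal F$, $g\in \Gamma$ imply $F^g\in\mathcal F$) and is partially ordered by inclusion. Let $\iota_F:F\to\ast_{F'\in\mathcal F}F'$ be the canonical inclusions into the free product. The active sum of $\mathcal F$ is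
$$S=\Big(\ast_{F\in\mathcal F}F\Big)\big/R,$$
where $R$ is the normal subgroup generated by the relations

- (i) $\iota_F(x)=\iota_{F'}(x)$ for $F\subseteq F'$ in $\mathcal F$ and $x\in F$;
- (ii) $\iota_F(x)^{-1}\,\iota_{F'}(y)\,\iota_F(x)=\iota_{F'^{x}}(y^{x})$ for $F,F'\in\mathcal F$, $x\in F$, $y\in F'$.

We keep the notation $\iota_F(x)$ for the image in $S$. Both relations hold in $\Gamma$ itself, so the inclusions $F\hookrightarrow\Gamma$ induce a homomorphism $\varphi:S\to\Gamma$ with $\varphi(\iota_F(x))=x$. It is onto because $\mathcal F$ generates $\Gamma$.

In other words, $S$ remembers the members of $\mathcal F$, the inclusions between them, and how they conjugate each other, and it forgets every other relation of $\Gamma$. Here is the rule for mapping out of $S$, which we use several times. Homomorphisms $f_F:F\to T$ induce a homomorphism $S\to T$ as soon as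
$$f_{F'}|_F=f_F\ \ (F\subseteq F'),\qquad f_F(x)^{-1}f_{F'}(y)f_F(x)=f_{F'^x}(y^x)\ \ (x\in F,\ y\in F'). \tag{1}$$
If $T$ is abelian, the second condition reads $f_{F'}(y)=f_{F'^x}(y^x)$.

**Definition 1.2.** A group $\Gamma$ is an active sum of cyclic subgroups if there is a family $\mathcal F$ as above, consisting of cyclic subgroups of $\Gamma$, for which $\varphi$ is an isomorphism.

**Example 1.3.** Let $\Gamma=\{1,a,b,ab\}$ be the Klein four-group. Conjugation is trivial, so (ii) says that everything commutes. For $\mathcal F=\{\langle a\rangle,\langle b\rangle\}$ we get $S=\langle a\rangle\times\langle b\rangle=\Gamma$. For $\mathcal F=\{\langle a\rangle,\langle b\rangle,\langle ab\rangle\}$ we get $S\cong(\mathbb Z/2)^3$, and $\varphi$ is not injective. So the choice of the family matters, and a larger family can be worse.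

**Example 1.4.** Let $\Gamma=S_3$ and let $\mathcal F$ consist of the three subgroups of order $2$. Write $a,b,c\in S$ for the generators attached to $(12),(23),(13)$. Relation (ii) gives $bab=c$ and $aba=c$, so $S$ is generated by $a,b$, and $(ab)^3=(aba)(bab)=c^2=1$. Hence $|S|\le 6$, and since $\varphi$ maps onto $S_3$, it is an isomorphism.

## 2. Covering groups and universal central extensions

**Definition 2.1 (covering group).** Let $G$ be a finite group. A covering group (Schur cover) of $G$ is a group $\widehat G$ together with a stem extension $H_2G\rightarrowtail\widehat G\twoheadrightarrow G$: there is a subgroup $A\le Z(\widehat G)\cap[\widehat G,\widehat G]$ with $A\cong H_2(G)$ and $\widehat G/A\cong G$.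

**Example 2.2.** The Klein four-group has $H_2\cong\mathbb Z/2$. The dihedral group and the quaternion group of order $8$ both have center equal to commutator subgroup, of order $2$, with quotient the Klein four-group. So both are covering groups of it.

**Example 2.3.** $SL_2(5)\to PSL_2(5)\cong A_5$ has central kernel $\{\pm I\}$, the group $SL_2(5)$ is perfect, and $H_2(A_5)\cong\mathbb Z/2$. So $SL_2(5)$ is a covering group of $A_5$. We shall use one feature of it: $-I$ is its only involution. Indeed, a matrix $T$ with $T^2=I$ over $\mathbb F_5$ is diagonalizable with eigenvalues $\pm1$. If $\det T=1$, then $T=\pm I$.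

**Fact 2.4 (five-term sequence; Stallings, Stammbach).** For a central extension $K\rightarrowtail E\twoheadrightarrow Q$ there is an exact sequence
$$H_2(Q)\to K\to E^{ab}\to Q^{ab}\to0. \tag{2}$$
In particular, if $E$ is perfect, then $K$ is a quotient of $H_2(Q)$. Nothing is assumed about finiteness of $E$.

**Definition and Fact 2.5 (universal central extension; e.g. Milnor, *Introduction to Algebraic K-theory*, §5).** A finite perfect group $\Gamma$ has a universal central extension $A\rightarrowtail U\twoheadrightarrow\Gamma$. Here $A\cong H_2(\Gamma)$ is finite, $U$ is perfect, and for every central extension $E\twoheadrightarrow\Gamma$ there is a unique homomorphism $U\to E$ over $\Gamma$. If $E$ is perfect, this homomorphism is onto: its image $I$ satisfies $E=I\cdot Z(E)$, so $E=[E,E]=[I,I]\le I$.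

**Example 2.6.** For $\Gamma=A_5$ we have $U=SL_2(5)$. Since $SL_2(5)$ is perfect, $U\to SL_2(5)$ is onto, and both groups have order $2\cdot 60$.

## 3. Which perfect groups are active sums of cyclic subgroups?

The source "Active Sums I" (https://core.ac.uk/download/pdf/38809469.pdf) states the following.

**Conjecture.** Every covering group of a finite simple group is an active sum of cyclic subgroups.

So we ask whether a covering group can be rebuilt from a well-chosen family of cyclic subgroups, knowing only how they include in and conjugate one another. The answer is yes, and we prove more.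

**Theorem A.** Every covering group of a finite simple group is an active sum of cyclic subgroups.

**Theorem B.** Every finite perfect group with trivial Schur multiplier is an active sum of cyclic subgroups. In particular, so is the covering group of every finite perfect group.

**Theorem C.** Let $\Gamma$ be finite perfect, with universal central extension $A\rightarrowtail U\twoheadrightarrow\Gamma$, $A\cong H_2(\Gamma)$. Then $\Gamma$ is an active sum of cyclic subgroups if and only if $A$ is generated by the commutators $[\tilde x,\tilde g]$ of lifts to $U$ of commuting pairs $x,g\in\Gamma$ such that $x\ne1$ has order a power of an odd prime $p$ and $x$ is conjugate in $\Gamma$ to some $x^n$ with $n\not\equiv1\pmod p$.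

**Corollary D.** If $\Gamma$ is finite perfect and $|H_2(\Gamma)|$ is even, then $\Gamma$ is not an active sum of cyclic subgroups. For example, this applies to $A_n$, $n\ge5$.

So in Theorem A the words "covering group of" cannot be dropped. The only deep input is the Feit–Thompson theorem (groups of odd order are solvable); the classification of finite simple groups is not used. We also use the following textbook theorem.

**Fact 3.1 (Baer–Suzuki, for the prime 2).** Let $t$ be an involution of a finite group $G$. If $\langle t,t^g\rangle$ is a $2$-group for every $g\in G$, then $t$ lies in $O_2(G)$, the largest normal $2$-subgroup of $G$.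

## 4. The kernel of $\varphi$ is central, and what survives in $S^{ab}$

Let $\mathcal F$ be a family for a group $\Gamma$ as in Definition 1.1, with active sum $\varphi:S\to\Gamma$.

**Lemma 1.** If $s\in S$ and $g=\varphi(s)$, then $s^{-1}\iota_F(y)s=\iota_{F^g}(y^g)$ for all $F\in\mathcal F$, $y\in F$. Hence $\ker\varphi$ is central in $S$.

*Proof.* For $s=\iota_{F'}(x)$ this is relation (ii). The inverse of such an element is $\iota_{F'}(x^{-1})$, of the same form, so every $s\in S$ is a product of such elements. If the formula holds for $s_1$ and $s_2$, with images $g_1,g_2$, then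
$$(s_1s_2)^{-1}\iota_F(y)s_1s_2=s_2^{-1}\iota_{F^{g_1}}(y^{g_1})s_2=\iota_{F^{g_1g_2}}(y^{g_1g_2}),$$
and induction on word length gives it for all $s$. If $g=1$, the formula says that $s$ commutes with all generators of $S$. $\square$

So $S$ is always a central extension of $\Gamma$, and (2) applies to it. To use (2) we need control of $S^{ab}$.

**Lemma 2.** In $S^{ab}$ the classes of $\iota_F(y)$ and $\iota_{F^g}(y^g)$ coincide for all $g\in\Gamma$. If $F=\langle x\rangle\in\mathcal F$ has order a power of a prime $p$, and $x^h=x^n$ for some $h\in\Gamma$ and some $n\not\equiv1\pmod p$, then $\iota_F(F)$ has trivial image in $S^{ab}$.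

*Proof.* Since $\varphi$ is onto, every $g$ is some $\varphi(s)$, and Lemma 1 shows that the two elements are conjugate in $S$. For the second claim, $F^h=F$ because $x$ and $x^h$ have the same order. So the class $\xi$ of $\iota_F(x)$ equals the class of $\iota_{F}(x^n)$, that is, $\xi=\xi^n$ and $\xi^{n-1}=1$. The order of $\xi$ is also a power of $p$, and $p\nmid n-1$. Hence $\xi=1$. $\square$

For $p=2$ the second part is empty: $x^h=x^n$ with $x\neq1$ of $2$-power order forces $n$ odd, so $n\equiv1\pmod 2$.

## 5. The group $A_5$ by hand

The nontrivial cyclic subgroups of $A_5$ have order $2$, $3$ or $5$. Let $\mathcal F$ be a generating, conjugation-closed family of cyclic subgroups of $A_5$.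

Suppose first that $\mathcal F$ contains a subgroup of order $2$. The involutions of $A_5$ are all conjugate, so $\mathcal F$ contains all subgroups of order $2$. Let $f_F:F\to\mathbb Z/2$ be the isomorphism if $|F|=2$, and $f_F=0$ otherwise. The only inclusions between distinct members of $\mathcal F$ start from the trivial subgroup, so (1) holds. We get a nontrivial homomorphism $S\to\mathbb Z/2$. As $A_5$ is perfect, $S\not\cong A_5$.

Suppose next that all nontrivial members of $\mathcal F$ have order $3$ or $5$. The preimage of such an $F$ in $SL_2(5)$ has order $2|F|$ and is abelian (a central subgroup with cyclic quotient). So it is $\{\pm I\}\times\widehat F$, with $\widehat F$ its unique subgroup of order $|F|$. Let $f_F:F\to\widehat F$ be the inverse of $\widehat F\to F$ (and $f_F=1$ for $F=1$). Since $\widehat F$ is uniquely determined by $F$, these maps are compatible with conjugation, and (1) holds. So we get $\sigma:S\to SL_2(5)$ over $A_5$. If $\varphi$ were an isomorphism, $\sigma\varphi^{-1}$ would embed $A_5$, and with it a Klein four-group, into $SL_2(5)$. But $SL_2(5)$ has only one involution.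

So $A_5$ is not an active sum of cyclic subgroups. We can even compute the active sum when $\mathcal F$ consists of the ten subgroups of order $3$. They generate $A_5$, and $(12)(45)$ inverts $(123)$, so $S^{ab}=0$ by Lemma 2 with $n=-1$. By (2), $|\ker\varphi|\le|H_2(A_5)|=2$, so $|S|\le120$. On the other hand, $\sigma(S)$ maps onto $A_5$. If it were not all of $SL_2(5)$, it would have order $60$ and map isomorphically onto $A_5$, which is impossible as before. Hence $S\cong SL_2(5)$. The subgroups of order $3$ in $A_5$ already generate the covering group as their active sum. The two halves of this computation return in Lemmas 4 and 5 below.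

## 6. The family of all cyclic subgroups has a $\mathbb Z/2$ quotient

A sensible first attempt at the conjecture is to take for $\mathcal F$ all cyclic subgroups of $\widehat G$, so that as many relations of type (i) as possible are present. This fails for every nontrivial finite perfect group $\Gamma$, as follows. By Feit–Thompson, $|\Gamma|$ is even. Let $2^k$, $k\ge1$, be the largest $2$-part of the order of a cyclic subgroup of $\Gamma$. A cyclic group $F$ of even order has exactly one surjection to $\mathbb Z/2$. Let $f_F$ be this surjection if the $2$-part of $|F|$ is $2^k$, and $f_F=0$ otherwise. Uniqueness makes these maps invariant under conjugation. Now let $F_1\subseteq F_2$.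

- If $|F_1|$ has $2$-part $2^k$, so has $|F_2|$. Then $F_1$ has odd index in $F_2$, it does not lie in $\ker f_{F_2}$, and $f_{F_2}|_{F_1}$ is the unique surjection $f_{F_1}$.
- If only $|F_2|$ has $2$-part $2^k$, then $F_1$ has even index in the cyclic group $F_2$, so it lies in $\ker f_{F_2}$, and both maps vanish on $F_1$.
- Otherwise both maps are $0$.

So (1) holds, $S$ maps onto $\mathbb Z/2$, and $S\not\cong\Gamma$.

The defect is visible in Lemma 2: nothing kills the class of a $2$-element in $S^{ab}$. This tells us what to do. Use only cyclic groups $\langle y\rangle$ of odd prime-power order with $y$ conjugate to $y^{-1}$. Then $S$ is perfect for free, and (2) bounds the kernel. For Theorem A three things remain: to find such $y$, to see that they generate $\widehat G$, and to show that the bound leaves no room for a kernel.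

## 7. Inverted elements of odd order and the proof of Theorem A

If $G\cong\mathbb Z/p$, then $H_2(G)=0$ and $\widehat G=G$. Take $\mathcal F=\{G\}$: the free product is $G$, the relations already hold, and $S=G$.

Now let $G$ be nonabelian finite simple and $A\rightarrowtail\widehat G\twoheadrightarrow G$ a covering group, with $A\cong H_2(G)$ finite.

**Step 1: $\widehat G$ is perfect.** This step makes $\widehat G$ accessible to commutator arguments. As $G$ is perfect, $\widehat G=[\widehat G,\widehat G]A$. As $A\le[\widehat G,\widehat G]$, we get $\widehat G=[\widehat G,\widehat G]$. Only perfectness of $G$ was used.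

**Step 2: $G$ contains an involution $t$ and an element $x$ of odd prime order $p$ with $x^t=x^{-1}$.** This step finds the inverted element downstairs. By Feit–Thompson, $|G|$ is even; let $t$ be an involution. Here $O_2(G)=1$, since $G$ is simple and a nontrivial $2$-group has nontrivial center, so that $G$ is not a $2$-group. By Fact 3.1 there is $g$ such that $\langle t,t^g\rangle$ is not a $2$-group. This group is generated by two distinct involutions, so it is dihedral of order $2m$ with $m=|tt^g|$, and $m$ is divisible by an odd prime $p$. Since $t(tt^g)t=t^gt=(tt^g)^{-1}$, the element $x=(tt^g)^{m/p}$ has order $p$ and is inverted by $t$.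

**Step 3: there are $y\in\widehat G$ of $p$-power order over $x$ and $\tilde t\in\widehat G$ with $y^{\tilde t}=y^{-1}$.** This step lifts the inversion to $\widehat G$. Take any preimage $x_0$ of $x$, of order $p^am$ with $p\nmid m$, and choose $r$ with $r\equiv1\pmod p$ and $r\equiv0\pmod m$. Then $\tilde x=x_0^r$ maps to $x^r=x$ and has $p$-power order. Let $\tilde t$ be any preimage of $t$. Since $t$ inverts $x$, we have $\tilde x^{\tilde t}=\tilde x^{-1}z$ with $z\in A$ central. So $\tilde x$ may fail to be inverted, but only by the central element $z$. Now $z=\tilde x\,\tilde x^{\tilde t}$, and the two factors commute because $\tilde x^{\tilde t}=\tilde x^{-1}z$. Thus $z$ is a product of two commuting $p$-elements and has odd order, and there is $w\in\langle z\rangle$ with $w^2=z$. Put $y=\tilde xw^{-1}$. As $w$ is a central $p$-element of $A$, $y$ is a $p$-element over $x$, and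
$$y^{\tilde t}=\tilde x^{-1}zw^{-1}=\tilde x^{-1}w=y^{-1}.$$

Two examples show the step at work. In $SL_2(5)$ let
$$y=\begin{pmatrix}0&-1\\1&-1\end{pmatrix},\qquad T=\begin{pmatrix}2&0\\2&-2\end{pmatrix}.$$
Then $y^2+y+I=0$, so $y$ has order $3$; $\det T=-4=1$ and $T^2=-I$. One computes
$$yT=\begin{pmatrix}-2&2\\0&2\end{pmatrix}=Ty^{-1},$$
so $y^T=y^{-1}$. Starting from the preimage $x_0=-y$, of order $6$, the choice $r=4$ gives $x_0^4=y$. Here the inverting element $T$ has order $4$; nothing in Step 3 asks $\tilde t$ to be an involution. In $SL_3(7)$ take $\tilde x=\mathrm{diag}(2,4,1)$ and let $\tilde t$ be the matrix with $-1$ in the first diagonal place that interchanges the last two coordinates. Then $\tilde x^{\tilde t}=\mathrm{diag}(2,1,4)=\tilde x^{-1}\cdot 4I$, so $z=4I$, $w=2I$, and $y=\mathrm{diag}(1,2,4)$ is inverted by $\tilde t$.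

**Step 4: the family $\mathcal F=\{\langle y\rangle^g:g\in\widehat G\}$ generates $\widehat G$.** This step makes $\mathcal F$ admissible; it is closed under conjugation and consists of cyclic groups. Let $N$ be the subgroup it generates. It is normal, and its image in $G$ is normal and contains $x\ne1$, hence equals $G$. So $\widehat G=NA$, the quotient $\widehat G/N$ is abelian, and $N\ge[\widehat G,\widehat G]=\widehat G$ by Step 1.

**Step 5: $S$ is perfect.** This step prepares the use of (2). Each member of $\mathcal F$ is generated by some $y^g$, and $(y^g)^{\tilde t^{\,g}}=(y^g)^{-1}$. As $p$ is odd, $-1\not\equiv1\pmod p$, so Lemma 2 shows that every $\iota_F(F)$ has trivial image in $S^{ab}$. Hence $S^{ab}=0$.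

**Step 6: $\varphi:S\to\widehat G$ is an isomorphism.** This step bounds $\ker\varphi$. Sequence (2) for $S\to\widehat G$ would bound it by $H_2(\widehat G)$, about which we have said nothing. Instead we compare $S$ with $G$. Let $K=\varphi^{-1}(A)$, the kernel of the composite $S\to\widehat G\to G$.

First, $K$ is central in $S$. For $k\in K$ and $s\in S$ we have $\varphi([k,s])=[\varphi(k),\varphi(s)]=1$, because $\varphi(k)\in A$ is central. So $[k,s]\in\ker\varphi\le Z(S)$ by Lemma 1. Now
$$[k,ss']=k^{-1}k^{ss'}=k^{-1}k^{s'}\,(k^{-1}k^{s})^{s'}=[k,s'][k,s]^{s'}=[k,s'][k,s],$$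
so $s\mapsto[k,s]$ is a homomorphism from the perfect group $S$ to the abelian group $\ker\varphi$. It is trivial, and $k$ is central.

Hence (2) applies to $K\rightarrowtail S\twoheadrightarrow G$. As $S^{ab}=0$, the map $H_2(G)\to K$ is onto, so $|K|\le|H_2(G)|=|A|<\infty$. But $\varphi$ maps $K$ onto $A$ with kernel $\ker\varphi$, so $|K|=|A|\cdot|\ker\varphi|$. Therefore $\ker\varphi=1$. This proves Theorem A. $\blacksquare$

Step 6 used only $S^{ab}=0$, the centrality of $A$, and $|A|=|H_2(G)|<\infty$.

## 8. Finite perfect groups are generated by inverted elements, and Theorem B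

For a general finite perfect group, Step 4 is not available: the normal closure of one inverted element may be too small. We need enough inverted elements to escape every proper normal subgroup. The natural plan is to take a simple quotient $\Gamma/M$, find $\bar x$ and $\bar t$ there by Step 2, and lift as in Step 3. This breaks at the square root: now $\tilde x^{\tilde t}=\tilde x^{-1}z$ with $z\in M$ arbitrary, and $z$ commutes with nothing in particular. The way out is to lift $\bar t$ first, to a $2$-element normalizing a suitable $p$-group $P$, and then to find the inverted element inside $P$ by counting.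

**Proposition 3.** Every finite perfect group $\Gamma$ is generated by elements $r$ of odd prime-power order that are conjugate to $r^{-1}$.

*Proof.* Let $N$ be the subgroup generated by all such elements. It is normal. Suppose $N\neq\Gamma$ and choose a maximal proper normal subgroup $M\ge N$. Then $\Gamma/M$ is simple and perfect, hence nonabelian simple.

**Step 1: a dihedral section.** This step brings in Step 2 of Section 7, which shows that $\Gamma/M$ contains a dihedral group $D=\langle\bar x,\bar t\rangle$ of order $2p$, with $p$ an odd prime, $\bar x$ of order $p$, and $\bar t$ an involution inverting $\bar x$. Let $H$ and $K\trianglelefteq H$ be the preimages of $D$ and $\langle\bar x\rangle$ in $\Gamma$, and let $P$ be a Sylow $p$-subgroup of $K$. Its image in $K/M$ is a Sylow $p$-subgroup of a group of order $p$. So $PM=K$ and $P/(P\cap M)\cong\langle\bar x\rangle$.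

**Step 2: a $2$-element $u$ normalizing $P$ whose image in $D$ is an involution.** This step lifts $\bar t$, up to changing the involution of $D$. For $h\in H$, $P^h$ is a Sylow $p$-subgroup of $K$, so $P^h=P^k$ with $k\in K$, and $hk^{-1}\in N_H(P)$. Hence $H=N_H(P)K$ (the Frattini argument). So there is $u\in N_H(P)\setminus K$. Its image in $D$ lies outside $\langle\bar x\rangle$ and is therefore an involution inverting $\bar x$. Write $|u|=2^am$ with $m$ odd and replace $u$ by $u^m$. This is a $2$-element, still in $N_H(P)$, with the same image in $D$.

**Step 3: an element $q\in P\setminus M$ fixed by $u^2$.** This step replaces the square root. Let $\alpha$ be conjugation by $u$ on $P$. It has $2$-power order, it leaves $P\cap M$ invariant, and it inverts $P/(P\cap M)$. So $\alpha^2$ acts trivially on $P/(P\cap M)$. Pick a coset $q_0(P\cap M)\ne P\cap M$. It is mapped to itself by the $2$-group $\langle\alpha^2\rangle$, and its cardinality $|P\cap M|$ is a power of $p$, hence odd. Orbits of a $2$-group have $2$-power size, so there is an orbit of size $1$: an element $q\in q_0(P\cap M)$ with $q^{\alpha^2}=q$. (This is the case we need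 of the theorem on fixed points under coprime action, Gorenstein, *Finite Groups*, Thm 5.3.15.)

**Step 4: the inverted element.** This step gives the contradiction. Put $r=q^{-1}q^{\alpha}\in P$. Then
$$r^{\alpha}=(q^{\alpha})^{-1}q^{\alpha^2}=(q^\alpha)^{-1}q=r^{-1}.$$
So $r$ is a $p$-element inverted by $u$, and $r\in N\le M$. But $q^\alpha\equiv q^{-1}$ modulo $M$, so $r\equiv q^{-2}$ modulo $M$. As $q$ has odd order $p$ modulo $M$, this is not $1$, and $r\notin M$: a contradiction. $\square$

**Proof of Theorem B.** For $\Gamma=1$ take $\mathcal F=\{1\}$. Let $\Gamma\ne1$ be finite perfect with $H_2(\Gamma)=0$, and let $\mathcal F$ be the set of all $\langle r\rangle$ with $r\neq1$ of odd prime-power order and conjugate to $r^{-1}$. It is closed under conjugation, and it generates $\Gamma$ by Proposition 3. By Lemma 2 with $n=-1$, $S^{ab}=0$. By Lemma 1, (2) applies to $\ker\varphi\rightarrowtail S\twoheadrightarrow\Gamma$ and gives the exact sequence $0=H_2(\Gamma)\to\ker\varphi\to S^{ab}=0$. So $\varphi$ is an isomorphism.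

Now let $\widehat G$ be a covering group of a finite perfect group $G$; we may assume $\widehat G\ne1$. It is finite, and it is perfect by Step 1 of Section 7. Take the same kind of family for $\widehat G$. Proposition 3 shows that it generates $\widehat G$, and Lemma 2 gives $S^{ab}=0$. Step 6 of Section 7 applies word for word and shows that $\varphi$ is an isomorphism. $\blacksquare$

## 9. Good cyclic subgroups and the subgroup $B$ of the multiplier

We turn to Theorem C. If $\Gamma=1$, then $A=1$ and $\mathcal F=\{1\}$ works, so both sides of the equivalence hold. From now on $\Gamma\ne1$ is finite perfect, with universal central extension $A\rightarrowtail U\twoheadrightarrow\Gamma$.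

**Definition 9.1.** For commuting $x,g\in\Gamma$ let $c(x,g)=[\tilde x,\tilde g]\in A$, where $\tilde x,\tilde g\in U$ are lifts.

Since $A$ is central, $c(x,g)$ does not depend on the lifts. From $\tilde x^{\tilde g}=\tilde x\,c(x,g)$ we get $(\tilde x^{|x|})^{\tilde g}=\tilde x^{|x|}c(x,g)^{|x|}$. As $\tilde x^{|x|}\in A$ is central,
$$c(x,g)^{|x|}=1. \tag{3}$$
For example, let $x,g$ be two commuting distinct involutions of $A_5$. Their lifts to $SL_2(5)$ have order $4$. If the lifts commuted, then $(\tilde x\tilde g)^2=\tilde x^2\tilde g^2=(-I)(-I)=I$, so $\tilde x\tilde g=\pm I$ and $x=g$. Hence $c(x,g)=-I$.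

**Definition 9.2.** Let $p$ be a prime. A nontrivial cyclic $p$-subgroup $P\le\Gamma$ is good if some $h\in N_\Gamma(P)$ acts on $P$ as $v\mapsto v^n$ with $n\not\equiv1\pmod p$. An element $x$ is good if $\langle x\rangle$ is good.

For example, $\langle(123)\rangle\le A_5$ is good with $n=-1$. A subgroup of order $7$ in $PSL_2(7)$ has normalizer of order $21$, acting by $n\in\{1,2,4\}$ modulo $7$; it is good with $n=2$, although its generators are not conjugate to their inverses. A subgroup of order $2$ is never good.

Three remarks follow at once from the definition. If $P$ is good, then $p$ is odd, since for $p=2$ all such $n$ are odd. A nontrivial subgroup of a good group is good, with the same $h$ and $n$; equivalently, a cyclic $p$-group that contains a nontrivial non-good subgroup is non-good. Finally, $x$ is good exactly when $x\ne1$ has order a power of an odd prime $p$ and is conjugate to some $x^n$ with $n\not\equiv1\pmod p$, as in the statement of Theorem C.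

Let $B\le A$ be the subgroup generated by all $c(x,g)$ with $x$ good and $g\in C_\Gamma(x)$. With this notation the theorem reads as follows.

**Theorem C.** $\Gamma$ is an active sum of cyclic subgroups if and only if $B=A$. Moreover, the active sum of the family $\mathcal F_0$ of all good subgroups is isomorphic, over $\Gamma$, to $U/B$.

The proof follows the two halves of Section 5: Lemma 4 says which subgroups may occur in $\mathcal F$ at all, and Lemma 5 lifts those to $U/B$.

## 10. Perfect active sums contain only good Sylow subgroups

For a finite cyclic group $F$ write $F_p$ for its Sylow $p$-subgroup.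

**Lemma 4.** If $\mathcal F$ is a generating, conjugation-closed family of cyclic subgroups of $\Gamma$ with $S^{ab}=0$, then for every $F\in\mathcal F$ and every prime $p$ the group $F_p$ is trivial or good.

*Proof.* The purpose is to build a nonzero homomorphism $S\to\mathbb Z/p$ from a bad $F_p$; the maximality trick of Section 6 makes it respect inclusions.

Suppose that for some $p$ there is $F\in\mathcal F$ with $F_p$ nontrivial and non-good. Among these choose one with $|F_p|$ maximal, and put $P=F_p$. Let $\lambda:P\to\mathbb Z/p$ be a surjection. As $P$ is not good, every element of $N_\Gamma(P)$ acts on $P$ as $v\mapsto v^n$ with $n\equiv1\pmod p$, hence trivially on $P/P^p$. So $\lambda$ is $N_\Gamma(P)$-invariant. Therefore $\lambda_{P^g}(v^g):=\lambda(v)$ is well defined on the conjugates of $P$: if $P^g=P^{g'}$ and $v^g=v'^{g'}$, then $v'=v^{gg'^{-1}}$ with $gg'^{-1}\in N_\Gamma(P)$, and $\lambda(v')=\lambda(v)$.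

For $F'\in\mathcal F$ let $\lambda_{F'}$ be the composite of the projection $F'\to F'_p$ with $\lambda_{F'_p}$ if $F'_p$ is conjugate to $P$, and $\lambda_{F'}=0$ otherwise. By construction $\lambda_{F'^g}(v^g)=\lambda_{F'}(v)$, which is the second condition of (1) for an abelian target. For the first, let $F_1\subseteq F_2$ in $\mathcal F$.

- If $(F_1)_p$ is conjugate to $P$, then $(F_2)_p\ge(F_1)_p$ contains a nontrivial non-good subgroup and is non-good. By maximality $|(F_2)_p|\le|P|=|(F_1)_p|$, so $(F_2)_p=(F_1)_p$, and the two maps agree on $F_1$.
- If $(F_1)_p$ is not conjugate to $P$ but $(F_2)_p$ is, then $(F_1)_p$ is a proper subgroup of the cyclic $p$-group $(F_2)_p$, hence consists of $p$-th powers in it. So $\lambda_{F_2}$ vanishes on $F_1$, as does $\lambda_{F_1}$.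
- If neither is conjugate to $P$, both maps are $0$.

So the $\lambda_{F'}$ induce a homomorphism $S\to\mathbb Z/p$. It is nonzero, as $\lambda_F\neq0$. This contradicts $S^{ab}=0$. $\square$

## 11. Canonical lifts of good subgroups to $U/B$

In Section 5, a subgroup of order $3$ or $5$ lifted uniquely because its order was prime to $|A|$. In general $p$ may divide $|A/B|$, and the preimage of $P$ has no obvious complement to the kernel. The idea is that $N_\Gamma(P)$ provides one: it acts trivially on the kernel, but, $P$ being good, without nontrivial fixed points on $P$. Dividing $A$ by $B$ is exactly what makes the action factor through the abelian group $\operatorname{Aut}(P)$.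

**Lemma 5.** If $\mathcal F$ is a generating, conjugation-closed family of cyclic subgroups of $\Gamma$ such that each $F_p$ ($F\in\mathcal F$, $p$ prime) is trivial or good, then there is a homomorphism $\sigma:S\to U/B$ over $\Gamma$.

*Proof.* Put $E=U/B$ and $\bar A=A/B$, and let $\bar A_p$ be the Sylow $p$-subgroup of $\bar A$. As $\bar A$ is central in $E$, conjugation makes $\Gamma=E/\bar A$ act on $E$; we write $e^g$ for $e\in E$, $g\in\Gamma$.

**Step 1: the group $Q_P$ and the action on it.** This step sets the stage. Let $P$ be good, of order $p^k$. Its preimage in $E$ is abelian, being central-by-cyclic. Let $Q_P$ be the Sylow $p$-subgroup of this preimage. It maps onto $P$ with kernel $\bar A_p$, and $N_\Gamma(P)$ acts on it. The subgroup $C_\Gamma(P)$ acts trivially on $Q_P$. To see this, let $v\in Q_P$ lie over $x\in P$ and let $g\in C_\Gamma(P)$. If $x\ne1$, then $x$ is good, so $v^{-1}v^g$ is the image in $U/B$ of $c(x,g)\in B$, which is trivial. If $x=1$, then $v\in\bar A$ is central. So $N_\Gamma(P)/C_\Gamma(P)$ acts on $Q_P$; it embeds in $\operatorname{Aut}(P)\cong(\mathbb Z/p^k)^\times$ and is abelian.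

**Step 2: the subgroup $H_P$.** This step isolates the part of the action that has order prime to $p$. Let $H_P\le N_\Gamma(P)/C_\Gamma(P)$ be the subgroup of elements of order prime to $p$. Elements of $p$-power order in $(\mathbb Z/p^k)^\times$ are $\equiv1\pmod p$, because $(\mathbb Z/p)^\times$ has order $p-1$. As $P$ is good, some element of $N_\Gamma(P)/C_\Gamma(P)$ acts as $v\mapsto v^{n_0}$ with $n_0\not\equiv1\pmod p$. Its $p$-part acts by an exponent $\equiv1\pmod p$, so its $p'$-part, which lies in $H_P$, acts as $v\mapsto v^n$ with $n\equiv n_0\not\equiv1\pmod p$. Since $n-1$ is prime to $p$, $v^n=v$ forces $v=1$, and the elements $v^{-1}v^n=v^{n-1}$ exhaust $P$. Thus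
$$C_P(H_P)=1,\qquad [P,H_P]=P.$$

**Step 3: the complement $L_P$.** This step splits $Q_P$. Let a finite group $H$ of order prime to $p$ act on a finite abelian $p$-group $Q$. We claim
$$Q=C_Q(H)\times[Q,H],$$
where $[Q,H]$ is generated by all $v^{-1}v^h$. Choose $m$ with $m|H|\equiv1$ modulo the exponent of $Q$ and put $\pi(v)=\big(\prod_{h\in H}v^h\big)^m$. This is an endomorphism of $Q$ with image in $C_Q(H)$, and it is the identity on $C_Q(H)$. Hence $Q=C_Q(H)\times\ker\pi$. Clearly $\pi(v^{-1}v^h)=1$, so $[Q,H]\le\ker\pi$. Conversely, if $\pi(v)=1$, then $v=v^{m|H|}\pi(v)^{-1}=\big(\prod_{h}v\,(v^h)^{-1}\big)^m\in[Q,H]$. This proves the claim.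

Apply it to $H_P$ acting on $Q_P$. Being central in $E$, $\bar A_p$ lies in $C_{Q_P}(H_P)$. The image of $C_{Q_P}(H_P)$ in $P$ lies in $C_P(H_P)=1$. So $C_{Q_P}(H_P)=\bar A_p$ and
$$Q_P=\bar A_p\times L_P,\qquad L_P:=[Q_P,H_P].$$
Therefore $L_P$ maps isomorphically onto $P$. Let $s_P:P\to L_P\le E$ be the inverse.

**Step 4: equivariance.** This step is for relation (ii). For $g\in\Gamma$, conjugation by $g$ carries $Q_P$ to $Q_{P^g}$, the action of $H_P$ to that of $H_{P^g}$, and so $L_P$ to $L_{P^g}$. Thus $s_P(v)^g$ lies in $L_{P^g}$ over $v^g$, which means
$$s_{P^g}(v^g)=s_P(v)^g. \tag{4}$$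

**Step 5: compatibility with inclusions.** This step is for relation (i). Let $1\ne P_1\le P_2$ with $P_2$ good; then $P_1$ is good. Put $L=s_{P_2}(P_1)$. This is a $p$-group in the preimage of $P_1$, so $L\le Q_{P_1}$. By Step 2 there is $h\in N_\Gamma(P_2)$ with image in $H_{P_2}$, acting on $P_2$ as $v\mapsto v^n$ with $n\not\equiv1\pmod p$. By (4), $s_{P_2}(v)^h=s_{P_2}(v^h)=s_{P_2}(v)^n$, so $h$ acts on the cyclic $p$-group $L$ as the $n$-th power, and $L=[L,h]$. Also $h$ normalizes $P_1$ and induces on it an automorphism of order prime to $p$, so its image in $N_\Gamma(P_1)/C_\Gamma(P_1)$ lies in $H_{P_1}$. Hence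
$$L=[L,h]\le[Q_{P_1},H_{P_1}]=L_{P_1}.$$
As $|L|=|P_1|=|L_{P_1}|$, we have $L=L_{P_1}$. Both $s_{P_2}|_{P_1}$ and $s_{P_1}$ are inverse to $L_{P_1}\to P_1$, so $s_{P_2}|_{P_1}=s_{P_1}$.

**Step 6: assembling $\sigma$.** This step puts the primes together. For $F\in\mathcal F$ and $v\in F$ with $p$-parts $v_p$, define
$$\sigma_F(v)=\prod_p s_{F_p}(v_p),$$
where $s_{F_p}$ is trivial if $F_p=1$. All factors lie in the preimage of $F$ in $E$, which is abelian, so $\sigma_F$ is a homomorphism. It lifts $F\hookrightarrow\Gamma$. If $F_1\subseteq F_2$, then $(F_1)_p\le(F_2)_p$ for each $p$, and Step 5 gives $\sigma_{F_2}|_{F_1}=\sigma_{F_1}$. For $x\in F$, $y\in F'$, conjugation by $\sigma_F(x)$ on $E$ is the action of $x\in\Gamma$, so (4) gives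
$$\sigma_F(x)^{-1}\sigma_{F'}(y)\sigma_F(x)=\sigma_{F'}(y)^x=\sigma_{F'^x}(y^x).$$
So (1) holds, and the $\sigma_F$ induce $\sigma:S\to E$ over $\Gamma$. $\square$

## 12. Proof of Theorem C

**Step 1: the active sum $S_0$ of $\mathcal F_0$ is a perfect central extension of $\Gamma$.** This step compares $S_0$ with $U$. The family $\mathcal F_0$ of all good subgroups is closed under conjugation. Nontrivial elements $r$ of odd prime-power order that are conjugate to $r^{-1}$ are good with $n=-1$, so $\mathcal F_0$ generates $\Gamma$ by Proposition 3. Let $\varphi_0:S_0\to\Gamma$ be the canonical map. By Lemma 2, $S_0^{ab}=0$, and by Lemma 1, $\ker\varphi_0$ is central. By Fact 2.5 there is a surjection $\theta:U\to S_0$ over $\Gamma$. As $\varphi_0\theta$ is the projection $U\to\Gamma$, we have $\ker\theta\le A$ and $\ker\varphi_0=\theta(A)$.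

**Step 2: $B\le\ker\theta$.** This step shows that the commutators $c(x,g)$ die in $S_0$. Let $x$ be good, $P=\langle x\rangle$, $g\in C_\Gamma(x)$, and let $s\in S_0$ lie over $g$. Since $\ker\varphi_0$ is central, a commutator of lifts to $S_0$ does not depend on the lifts. So we may replace $\theta(\tilde x)$ by $\iota_P(x)$ and $\theta(\tilde g)$ by $s$. By Lemma 1,
$$\theta(c(x,g))=[\iota_P(x),s]=\iota_P(x)^{-1}\iota_{P^g}(x^g)=\iota_P(x)^{-1}\iota_P(x)=1.$$

**Step 3: $\ker\theta\le B$.** This step shows that nothing else dies. Nontrivial Sylow subgroups of members of $\mathcal F_0$ are members of $\mathcal F_0$, so Lemma 5 gives $\sigma:S_0\to U/B$ over $\Gamma$. Both $\sigma\theta$ and the canonical projection are homomorphisms $U\to U/B$ over $\Gamma$. By the uniqueness in Fact 2.5 they are equal, so $\ker\theta\le B$.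

Hence $\ker\theta=B$ and $S_0\cong U/B$ over $\Gamma$, which is the second claim of the theorem. If $B=A$, then $\ker\varphi_0=\theta(A)=1$, so $\varphi_0$ is an isomorphism and $\Gamma$ is an active sum of cyclic subgroups.

**Step 4: the converse.** This step shows that no other family does better. Suppose $\varphi:S\to\Gamma$ is an isomorphism for some family $\mathcal F$ of cyclic subgroups. Then $S^{ab}\cong\Gamma^{ab}=0$. By Lemma 4 each $F_p$ is trivial or good, and Lemma 5 gives $\sigma:S\to U/B$ over $\Gamma$. So $\sigma\varphi^{-1}:\Gamma\to U/B$ splits the central extension $A/B\rightarrowtail U/B\twoheadrightarrow\Gamma$, and $U/B\cong A/B\times\Gamma$. As $U/B$ is perfect, so is its quotient $A/B$, which is abelian. Hence $A=B$. $\blacksquare$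

## 13. Even multipliers, alternating groups, and $PSL_p(q)$

**Proof of Corollary D.** Let $\Gamma$ be finite perfect with $|H_2(\Gamma)|$ even. For good $x$, (3) says that the order of $c(x,g)$ divides $|x|$, which is a power of an odd prime. So the finite abelian group $B$ is generated by elements of odd order and has odd order. As $|A|$ is even, $B\ne A$, and Theorem C applies. For $n\ge5$ the group $A_n$ is perfect with Schur multiplier $\mathbb Z/2$ or $\mathbb Z/6$ (Schur), so it is not an active sum of cyclic subgroups, whereas by Theorem A its covering group is. $\blacksquare$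

Nontrivial odd multipliers do not exclude $\Gamma$.

**Corollary E.** Let $p$ be an odd prime and $q\equiv1\pmod p$ a prime power with $(p,q)\ne(3,4)$. Then $PSL_p(q)$, whose Schur multiplier has order $p$, is an active sum of cyclic subgroups.

*Proof.* By Steinberg's theorem, $U=SL_p(q)$ is the universal central extension of $\Gamma=PSL_p(q)$, with $A=\mu_p$, the scalar matrices $\omega I$ with $\omega^p=1$. Let $\zeta$ be a primitive $p$-th root of $1$ in $\mathbb F_q$ and let
$$\tilde x=\mathrm{diag}(1,\zeta,\dots,\zeta^{p-1}).$$
Its determinant is $\zeta^{p(p-1)/2}=1$, as $p$ is odd. Let $\tilde g$ be the permutation matrix of a cyclic shift of the $p$ coordinates; it has determinant $1$, since a $p$-cycle is even. Conjugation by $\tilde g$ shifts the diagonal entries of $\tilde x$ cyclically, that is, it multiplies $\tilde x$ by $\zeta^{\pm1}$. So $[\tilde x,\tilde g]=\zeta^{\pm1}I$. Hence the images $x,g$ in $\Gamma$ commute, and $c(x,g)=\zeta^{\pm1}I$ generates $A$.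

It remains to see that $x$ is good. It has order $p$, as $\tilde x^p=I$ and $\tilde x$ is not scalar. Index the coordinates by $\mathbb Z/p$. The permutation matrix of $i\mapsto-i$ inverts $\tilde x$ and has determinant $\pm1$. If the determinant is $-1$, replace its diagonal entry at the fixed coordinate $i=0$ by $-1$; this does not change its action by conjugation on diagonal matrices. So $\tilde x$ is inverted by a matrix of determinant $1$, and $x$ is good with $n=-1$. Therefore $B=A$, and Theorem C applies. $\blacksquare$

For $p=3$ and $q=7$ one can take $\zeta=2$ and $\tilde x=\mathrm{diag}(1,2,4)$, the inverted matrix found in $SL_3(7)$ in Section 7.
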